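# Endomorphisms of $H^*(G_dV)$ that kill the first Chern class

## 1. Polynomials whose inverse power series has a gap

Fix integers $d,e\ge 1$ and put $n=d+e$. The letter $e$ without an index always denotes this integer, while $e_1,\dots,e_d$ are variables. Let $\mathbb K$ be an algebraically closed field of characteristic $0$. We identify a point $(e_1,\dots,e_d)\in\mathbb K^d$ with the polynomial
$$E(t)=\sum_{i=0}^d(-1)^ie_it^i=\prod_{i=1}^d(1-x_it),\qquad e_0=1 .$$
Thus $e_i$ is the $i$-th elementary symmetric polynomial in $x_1,\dots,x_d$ (some $x_i$ may be $0$), and the origin is the polynomial $E=1$. Let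
$$S(t)=\frac1{E(t)}=\sum_{j\ge0}s_jt^j .$$
Each $s_j$ is a polynomial in $e_1,\dots,e_d$. In terms of the $x_i$ it is the complete homogeneous symmetric polynomial of degree $j$. Comparing coefficients in $ES=1$ gives
$$s_j=\sum_{i=1}^d(-1)^{i-1}e_i\,s_{j-i}\quad(j\ge1),\qquad s_j=0\ \ (j<0).\tag{1}$$

**Definition (the tower).** Let $P=\mathbb K[e_1,\dots,e_d]$ with $\deg e_i=i$. For $0\le m\le d$ put
$$J_m=(s_{e+1},\dots,s_{e+m})\subset P,\qquad V_m=\{x\in\mathbb K^d:\ s_{e+1}(x)=\dots=s_{e+m}(x)=0\},\qquad J=J_d .$$

So $\mathbb K^d=V_0\supset V_1\supset\dots\supset V_d$, and $V_m$ consists of those $E$ whose inverse series has a gap of length $m$ directly after degree $e$. The torus $\mathbb K^*$ acts by $\lambda\cdot(e_i)=(\lambda^ie_i)$, that is, $x_i\mapsto\lambda x_i$. Since $s_j$ is homogeneous of degree $j$, every $V_m$ is stable under this action.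

It helps to express the gap by one polynomial identity. Let $x\in V_m$ with polynomial $E$, and put $G=\sum_{j\le e}s_j(x)t^j$ and $N=e+m+1$. The gap says $S\equiv G \bmod t^N$, so $EG\equiv1\bmod t^N$. As $\deg EG\le n$,
$$EG=1+t^NC,\qquad \deg C\le n-N=d-m-1 .\tag{2}$$
For $m=d$ this reads $EG=1$.

**Example.** Take $d=e=2$. Then $s_2=e_1^2-e_2$, $s_3=e_1^3-2e_1e_2$ and $s_4=e_1^4-3e_1^2e_2+e_2^2$. So $V_1=\{e_1=0\}\cup\{e_1^2=2e_2\}$. By (2) the points of $V_1$ satisfy $EG=1+ct^4$. The first branch consists of the pairs $\{y,-y\}$, and the second of the pairs $\{y,\sqrt{-1}\,y\}$, for which $e_1^2=2\sqrt{-1}\,y^2=2e_2$. If moreover $s_4=0$, then on the first branch $e_2^2=0$, and on the second $s_4=(4-6+1)e_2^2=-e_2^2=0$. So $V_2=\{0\}$.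

**Lemma 1 (the bottom of the tower).**
(a) $V_d=\{0\}$.
(b) Let $0\ne x\in V_{d-1}$. Then $s_n(x)\ne0$, and the polynomial of $x$ is $\prod_{i=1}^d(1-x_it)$, where $x_1,\dots,x_d$ are distinct roots of $z^n=-c$ for some $c\in\mathbb K^*$.

*Proof.* (a) If the $d$ consecutive values $s_{e+1},\dots,s_n$ vanish at a point, then (1) shows that all $s_j$ with $j>e$ vanish there. So $S$ is a polynomial with $ES=1$. Hence $E$ is constant, $E=1$, and the point is $0$. Conversely, $0\in V_d$.

(b) By (a), $x\notin V_d$, so $s_n(x)\ne0$. Equation (2) with $m=d-1$ reads $EG=1+ct^n$ with a constant $c$. If $c=0$, then $EG=1$, so $E=1$ and $x=0$, which is excluded. So $c\ne0$. As $\deg E\le d$, $\deg G\le e$ and the product has degree $n=d+e$, we get $\deg E=d$. The polynomial $1+ct^n$ has $n$ distinct roots, so $E$ has $d$ distinct roots $1/x_i$, and $1+cx_i^{-n}=0$ gives $x_i^n=-c$. $\square$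

What the tower is for: the functions $s_{e+1},\dots,s_n$ are the relations in the cohomology ring of the Grassmannian $G_dV$ with $\dim V=n$. A degree preserving endomorphism of that ring lifts to a polynomial self-map of $\mathbb K^d$ that maps every $V_m$ into itself. The geometry of the tower, mainly of the surface $V_{d-2}$, restricts such maps so strongly that one polynomial is left over, and positivity of sums of squares rules it out.

## 2. The cohomology ring and endomorphisms with $f(e_1)=0$

Let $V$ be a complex vector space of dimension $n$, let $1\le d<n$ and $e=n-d$. For a commutative ring $R$ put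
$$A_R=R[e_1,\dots,e_d]/(s_{e+1},\dots,s_n),\qquad\deg e_i=i .$$
Then $H^*(G_dV)\cong A_{\mathbb Z}$, where $e_i$ corresponds to the Chern class $c_i(S)$ of the tautological subbundle and lies in cohomological degree $2i$. An endomorphism of this graded ring acts on the degree $1$ part $\mathbb Ze_1$ by an integer.

**Conjecture.** Let $f$ be a degree preserving ring endomorphism of $H^*(G_dV)$. Then $f(e_1)=0$ implies $f(e_i)=0$ for all $1\le i\le d$.

The conjecture is true. The proof works over fields of the following kind.

**Definition (formally real).** A field is formally real if a sum of squares in it vanishes only when every summand does.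

For example, $\mathbb Q$ is formally real and $\mathbb Q(\sqrt{-1})$ is not, since $1^2+(\sqrt{-1})^2=0$. A formally real field has characteristic $0$, because in characteristic $p$ the sum of $p$ copies of $1^2$ is $0$.

**Theorem 2.** Let $F$ be formally real and $1\le d<n$. If $f$ is a graded $F$-algebra endomorphism of $A_F$ with $f(e_1)=0$, then $f(e_i)=0$ for $1\le i\le d$.

**Theorem 2 implies the Conjecture.** The ring $H^*(G_dV;\mathbb Z)$ is a free $\mathbb Z$-module (Schubert cells), so it embeds in $A_{\mathbb Q}$. Let $f$ be a degree preserving ring endomorphism with $f(e_1)=0$. Then $f(1)$ is an idempotent of $H^0=\mathbb Z$. If $f(1)=0$, then $f=0$. If $f(1)=1$, then $f\otimes\mathbb Q$ is a graded $\mathbb Q$-algebra endomorphism of $A_{\mathbb Q}$ killing $e_1$, and Theorem 2 applies.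

**Reduction to $2\le d\le e$.** The purpose is to exchange $d$ and $e$ when $d>e$. Let $\tilde A$ be $R[e_1,\dots,e_d,g_1,\dots,g_e]$ modulo the coefficients of
$$\Bigl(\sum_{i=0}^d(-1)^ie_it^i\Bigr)\Bigl(\sum_{j=0}^eg_jt^j\Bigr)-1,\qquad e_0=g_0=1 .$$
The coefficients of $t,\dots,t^e$ say $g_j=s_j$ for $1\le j\le e$. After this substitution the polynomial equals $E\cdot\bigl(S-\sum_{j>e}s_jt^j\bigr)-1=-E\sum_{j>e}s_jt^j$. For $1\le r\le d$ its coefficient at $t^{e+r}$ is $-s_{e+r}$ plus a combination of $s_{e+1},\dots,s_{e+r-1}$. By induction on $r$ these coefficients generate the ideal $(s_{e+1},\dots,s_n)$. Hence $\tilde A\cong A_R$. Putting $e_i'=(-1)^ig_i$ and $g_j'=(-1)^je_j$ turns the first factor into $\sum_jg_j't^j$ and the second into $\sum_i(-1)^ie_i't^i$. So the presentation is symmetric, and the rings for $(d,e)$ and $(e,d)$ are isomorphic as graded rings.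

Now let $R=F$. The degree $1$ part of $A_F$ is $Fe_1$, so "$f(e_1)=0$" means "$f$ is zero in degree $1$", and "$f(e_i)=0$ for all $i$" means "$f$ is zero in positive degrees". Both are invariant under graded isomorphisms. So we may assume $d\le e$. If $d=1$ there is nothing to prove. **From here on $2\le d\le e$.**

**Notation.** $F$ is a field of characteristic $0$, $\mathbb K$ is its algebraic closure, $P_F=F[e_1,\dots,e_d]$ and $P=P_{\mathbb K}$. We write $J$ also for the ideal $(s_{e+1},\dots,s_n)$ of $P_F$, or $J_F$ and $J_{\mathbb K}$ when both occur. We have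
$$J_{\mathbb K}\cap P_F=J_F .\tag{3}$$
Indeed, if $p\in P_F$ equals $\sum_lq_ls_{e+l}$ with $q_l\in P$, expand the coefficients of the $q_l$ in an $F$-basis of $\mathbb K$ containing $1$. Since the $s_{e+l}$ have coefficients in $F$, the component at $1$ writes $p$ with multipliers in $P_F$.

All generators of $J_m$ have degree at least $e+1$, so
$$J_m\text{ is zero in all degrees}\le e,\text{ in particular in all degrees}\le d .\tag{4}$$

**Lemma 3 (lifting to the tower).** Let $f$ be a graded endomorphism of $A_F$. Each $f(e_i)$ has a unique lift $\varphi_i\in P_F$ homogeneous of degree $i$. Let $\varphi:P\to P$ be the homomorphism $e_i\mapsto\varphi_i$, and let $\Phi=(\varphi_1,\dots,\varphi_d):\mathbb K^d\to\mathbb K^d$. Then $p(\Phi(x))=\varphi(p)(x)$ for $p\in P$, and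
$$\Phi(\lambda\cdot x)=\lambda\cdot\Phi(x),\qquad\varphi(J)\subset J,\qquad\Phi(V_m)\subset V_m\ (0\le m\le d),$$
$$\varphi(s_n)\equiv a\,s_n\pmod{J_{d-1}}\quad\text{for some }a\in\mathbb K.\tag{5}$$

*Proof.* Lifts exist, and they are unique by (4) since $i\le d\le e$. The formula $p(\Phi(x))=\varphi(p)(x)$ holds for $p=e_i$ by definition, hence for all $p$. Equivariance says that $\varphi_i$ is homogeneous of degree $i$. Over $F$, the map $P_F\to P_F\to A_F$ given by $\varphi$ and the projection equals the projection followed by $f$, so it kills $J_F$. Thus $\varphi(J_F)\subset J_F$, and $\varphi(J)\subset J$ over $\mathbb K$, because $J_{\mathbb K}$ is generated by $J_F$.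

A homogeneous element of $J$ of degree $e+l$ has the form $\sum_iq_is_{e+i}$ with $q_i$ homogeneous of degree $l-i$. So $q_i=0$ for $i>l$, and $q_l$ is a constant. Therefore $\varphi(s_{e+l})\in J_l$ for $1\le l\le d$, and for $l=d$ we get (5). If $x\in V_m$ and $l\le m$, then $s_{e+l}(\Phi(x))=\varphi(s_{e+l})(x)=0$, because $J_l\subset J_m$ vanishes at $x$. So $\Phi(x)\in V_m$. $\square$

## 3. The case $d=2$ by hand, and what changes for $d\ge3$

For $d=2$ there is one unknown, $u:=\varphi_2$. Under $\varphi$ we have $E\mapsto1+ut^2$, so $S\mapsto\sum_i(-u)^it^{2i}$, that is, $s_{2i}\mapsto(-u)^i$ and $s_{2i+1}\mapsto0$.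

**$e$ odd.** Then $e\ge3$. By Lemma 3, $\varphi(s_{e+1})=\pm u^{(e+1)/2}$ is a constant multiple of $s_{e+1}$. Over $\mathbb K$,
$$s_{e+1}(x_1,x_2)=\frac{x_1^{e+2}-x_2^{e+2}}{x_1-x_2}=\prod_{\zeta^{e+2}=1,\ \zeta\ne1}(x_1-\zeta x_2)$$
is a product of distinct linear forms, whereas $u^{(e+1)/2}$ is at least a square. So the constant is $0$ and $u=0$. This works over every field of characteristic $0$. What made it work is that the ideal $J_1=J_{d-1}$ is radical.

**$e$ even.** Now $\varphi(s_{e+2})=\pm u^{(e+2)/2}\in J$. Put $v=u^{e/2}$, of degree $e$. Since $e\ge(e+2)/2$, also $v^2=u^e\in J$. To use this we need a computation with Schur polynomials in two variables. For $\lambda=(\lambda_1\ge\lambda_2\ge0)$ with $\lambda_1+\lambda_2=p$ let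
$$s_\lambda(x_1,x_2)=\sum_{i=\lambda_2}^{\lambda_1}x_1^ix_2^{p-i}.$$
For example $s_{(2,0)}=x_1^2+x_1x_2+x_2^2=s_2$ and $s_{(1,1)}=x_1x_2=e_2$. For fixed $p$ the $s_\lambda$ are a basis of the symmetric forms of degree $p$ in $x_1,x_2$, over any coefficient ring, because they are unitriangular with respect to the sums over orbits of monomials.

**Lemma 4.** For $\lambda,\mu$ with $\lambda_1+\lambda_2=\mu_1+\mu_2=p$, the coefficient of $x_1^{p+1}x_2^p$ in $s_\lambda s_\mu(x_1-x_2)$ is $\delta_{\lambda\mu}$.

*Proof.* The sum $s_\lambda\cdot(x_1-x_2)$ telescopes to $x_1^{\lambda_1+1}x_2^{\lambda_2}-x_1^{\lambda_2}x_2^{\lambda_1+1}$. So the coefficient in question is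
$$[x_1^{\lambda_2}x_2^{\lambda_1}]s_\mu-[x_1^{\lambda_1+1}x_2^{\lambda_2-1}]s_\mu .$$
A monomial of degree $p$ occurs in $s_\mu$, with coefficient $1$, exactly when both exponents are at least $\mu_2$. In the first term the smaller exponent is $\lambda_2$, so the term is $1$ if $\mu_2\le\lambda_2$ and $0$ otherwise. In the second the smaller exponent is $\lambda_2-1$ (the term is $0$ if this is negative), so it is $1$ if $\mu_2\le\lambda_2-1$ and $0$ otherwise. The difference is $1$ exactly when $\mu_2=\lambda_2$, that is, $\mu=\lambda$. $\square$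

Back to $e$ even. Since $s_j\cdot(x_1-x_2)=x_1^{j+1}-x_2^{j+1}$, we have $v^2(x_1-x_2)\in(x_1^{e+2},x_2^{e+2})$. This is a monomial ideal not containing $x_1^{e+1}x_2^e$, so that monomial has coefficient $0$ in $v^2(x_1-x_2)$. Write $v=\sum_\lambda b_\lambda s_\lambda$ with $b_\lambda\in F$. By Lemma 4 with $p=e$ the coefficient is $\sum_\lambda b_\lambda^2$. If $F$ is formally real, all $b_\lambda=0$, so $v=0$ and $u=0$. This proves Theorem 2 for $d=2$.

**One cannot argue over $\mathbb C$ alone.** Let $d=e=2$. In $A_F$ the relation $s_3=0$ gives $e_1^4=2e_1^2e_2$. Then $s_4=0$ gives $e_1^2e_2=e_2^2$. Hence $s_2e_2=e_1^2e_2-e_2^2=0$ and $s_2^2=e_1^4-2e_1^2e_2+e_2^2=e_2^2$, so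
$$(\alpha s_2+\beta e_2)^2=(\alpha^2+\beta^2)e_2^2 .\tag{6}$$
If $F$ contains $i=\sqrt{-1}$, put $u=s_2+ie_2$. It is nonzero, since there are no relations in degree $2$, and $u^2=0$. So $e_1\mapsto0$, $e_2\mapsto u$ respects $s_3\mapsto0$ and $s_4\mapsto u^2=0$. It is a nonzero endomorphism killing $e_1$. Any proof of the Conjecture must therefore use an arithmetic property of $\mathbb Q$ somewhere.

**What changes for $d\ge3$.** The natural plan is to write out the images of the relations again. Setting $e_1=0$ in (1) for $d=3$ gives $s_4=e_2^2$, $s_5=-2e_2e_3$, $s_6=e_3^2-e_2^3$. For $e=3$ Lemma 3 then says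
$$\varphi_2^2\in(s_4),\qquad\varphi_2\varphi_3\in(s_4,s_5),\qquad\varphi_3^2-\varphi_2^3\in(s_4,s_5,s_6).$$
Here we are lucky. The polynomial $s_4=e_1^4-3e_1^2e_2+e_2^2+2e_1e_3$ has degree $1$ in $e_3$, so no nonzero multiple of it is a square, and $\varphi_2=0$. Then $\varphi_3^2\in J$, and one is back in a situation like $d=2$. But already for $d=3$, $e=4$ the second condition reads $\varphi_3^2-\varphi_2^3\in(s_5,s_6)$. It involves two unknown polynomials, and it says only that a combination of them lies in an ideal. The step that was automatic for $d=2$, a power of *one* polynomial lying in $J$, is exactly what is missing.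

The way around is to look at the map $\Phi$ instead of its equations. On the surface $V_{d-2}$ the condition $\varphi_1=0$ forces the image into a curve, and that curve turns out to be the closure of one torus orbit. On an orbit all coordinates are powers of one parameter, so all $\varphi_j$ should be powers of one $\psi$. To take the needed root of a function on $V_{d-2}$ we need $V_{d-2}$ to be irreducible and normal. To see that the curve is not just a point we need $J_{d-1}$ to be radical, as for $d=2$, $e$ odd. So the singularities of the tower come first.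

## 4. The cones $V_m$ are smooth away from the vertex

We use these textbook facts about the polynomial ring $P$, graded with positive degrees.

- If $h_1,\dots,h_d\in P$ are homogeneous of positive degree and $\dim_{\mathbb K}P/(h_1,\dots,h_d)<\infty$, then $h_1,\dots,h_d$ is a regular sequence. The quotient by a homogeneous regular sequence of length $m$ is Cohen–Macaulay, and all its associated primes have dimension $d-m$.
- Jacobian criterion: if $h_1,\dots,h_m$ vanish at $x$ and $dh_1,\dots,dh_m$ are linearly independent at $x$, then the local ring of $P/(h_1,\dots,h_m)$ at $x$ is regular.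
- A Noetherian ring satisfies $(R_i)$ if its localizations at primes of height $\le i$ are regular, and $(S_i)$ if the depth at each prime is at least the minimum of $i$ and the height. Cohen–Macaulay rings satisfy all $(S_i)$. The conditions $(R_0)$ and $(S_1)$ together mean reduced. By Serre's criterion $(R_1)$ and $(S_2)$ together mean normal, and a normal Noetherian ring is a finite product of normal domains.

**Lemma 5.** $s_{e+1},\dots,s_n$ is a regular sequence in $P$. The ring $P/J_m$ is Cohen–Macaulay, and all irreducible components of $V_m$ have dimension $d-m$.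

*Proof.* By Lemma 1(a) and the Nullstellensatz, $P/J$ has finite dimension over $\mathbb K$. Apply the first fact. $\square$

**Lemma 6.** Let $0\le m\le d-1$ and $0\ne x\in V_m$. Then $ds_{e+1},\dots,ds_{e+m}$ are linearly independent at $x$.

For $d=e=2$, $m=1$, this says that $ds_3=(3e_1^2-2e_2,\,-2e_1)$ vanishes only at $0$, which is clear by inspection.

*Proof.* **Step 1: describe tangent vectors by polynomials.** Take $E$, $G$, $N$, $C$ as in (2) and put $D=d-m-1\ge0$, so $N+D=n$ and $\deg C\le D$. We have $C\ne0$, since $EG=1$ would give $E=1$ and $x=0$. Let $T\subset\mathbb K^d$ be the common kernel of $ds_{e+1},\dots,ds_{e+m}$ at $x$. A vector $(\dot e_i)\in T$ corresponds to $\dot E=\sum_{i\ge1}(-1)^i\dot e_it^i$, with $\deg\dot E\le d$ and $\dot E(0)=0$. Put $\dot G=\sum_{j\le e}ds_j(\dot E)t^j$. Over $\mathbb K[\varepsilon]/\varepsilon^2$ the inverse of $E+\varepsilon\dot E$ is $\sum_j\bigl(s_j(x)+\varepsilon\,ds_j(\dot E)\bigr)t^j$. Since the coefficients with $e<j\le e+m$ vanish, it is congruent to $G+\varepsilon\dot G$ modulo $t^N$. So $(E+\varepsilon\dot E)(G+\varepsilon\dot G)\equiv1\bmod t^N$.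 The $\varepsilon$-part, of degree $\le n$, is
$$E\dot G+\dot EG=t^N\dot C,\qquad\deg\dot C\le D .\tag{7}$$
We will bound $\dim T$ by bounding the image and the kernel of $\dot E\mapsto\dot C$.

**Step 2: homogenize and bound the common factor of $E$ and $G$.** Homogenize with a second variable $w$: $E,\dot E$ to degree $d$, $G,\dot G$ to degree $e$, and $C,\dot C$ to degree $D$. Then
$$EG=\Pi:=w^n+t^NC,\qquad E\dot G+\dot EG=t^N\dot C .$$
Let $H=\gcd(E,G)$ and $h=\deg H$. Since $E|_{t=0}=w^d$, neither $E$ nor $H$ is divisible by $t$. As $H^2\mid\Pi$, the form $H$ divides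
$$\partial_t\Pi=t^{N-1}(NC+t\,\partial_tC).$$
Since $t$ is prime and $t\nmid H$, we get $H\mid NC+t\,\partial_tC$. This form of degree $D$ is nonzero, because its coefficient at $t^jw^{D-j}$ is $N+j$ times that of $C$, and $N+j$ is a positive integer. So $h\le D$.

**Step 3: bound the image of $\dot E\mapsto\dot C$.** By (7), $H\mid t^N\dot C$, hence $H\mid\dot C$. So $\dot C$ lies in the space of multiples of $H$ of degree $D$, which has dimension $D-h+1=d-m-h$.

**Step 4: bound the kernel.** If $\dot C=0$, then $E\dot G=-\dot EG$. Write $E=HE_1$ and $G=HG_1$ with $E_1,G_1$ coprime. Then $E_1\dot G=-\dot EG_1$, so $\dot E=E_1R$ with $R$ a form of degree $d-(d-h)=h$. The condition $\dot E(0)=0$ says $t\mid\dot E$. As $t\nmid E_1$, we get $t\mid R$. Such $R$ form a space of dimension $h$ (for $h=0$ they are $0$). So the kernel has dimension at most $h$.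

**Step 5: conclude.** $\dim T\le(d-m-h)+h=d-m$. Since $T$ is the kernel of $m$ linear forms on $\mathbb K^d$, these forms are independent. $\square$

**Lemma 7.** (i) $J_{d-1}$ is a radical ideal. (ii) $P/J_{d-2}$ is a normal domain of dimension $2$.

*Proof.* **Step 1: find the possible singular primes.** Let $m\le d-1$. By Lemma 6 and the Jacobian criterion, $P/J_m$ is regular at the maximal ideal of every nonzero point of $V_m$. A prime of $P/J_m$ is the intersection of the maximal ideals containing it, so a prime other than the irrelevant ideal is contained in the maximal ideal of some nonzero point. Localizations of regular local rings are regular. So $P/J_m$ is regular at every prime except possibly the irrelevant one. The irrelevant ideal has height $d-m$: all minimal primes are homogeneous, hence contained in it, and they have dimension $d-m$ by Lemma 5.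

**Step 2: apply the criteria.** For $m=d-1$ the irrelevant ideal has height $1$, so $(R_0)$ holds. The ring is Cohen–Macaulay, so $(S_1)$ holds, and the ring is reduced. This is (i). For $m=d-2$ the irrelevant ideal has height $2$, so $(R_1)$ holds, and so does $(S_2)$. Hence $P/J_{d-2}$ is normal, that is, a finite product of normal domains. It has dimension $2$.

**Step 3: show that there is only one factor.** We show that a nonnegatively graded ring with degree $0$ part $\mathbb K$ has no idempotents besides $0$ and $1$. Let $u=u^2$. The degree $0$ part of $u$ is an idempotent of $\mathbb K$. Replacing $u$ by $1-u$ if necessary, we may assume it is $0$. If $u\ne0$, its lowest nonzero component has some degree $r>0$, but all components of $u^2$ have degree $\ge2r$, a contradiction. So $u=0$. $\square$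

## 5. The image of the surface $V_{d-2}$ is the closure of one orbit

**Proposition 8.** Let $F$ have characteristic $0$, $2\le d\le e$, and let $f$ be a graded endomorphism of $A_F$ with $f(e_1)=0$ and $f(e_i)\ne0$ for some $i$. Then there are an integer $k\ge1$ with $k\mid d$ and $k\mid e$, a nonzero homogeneous $\psi\in P_F$ of degree $k$, and constants $c_j\in F$ with
$$f(e_j)=c_j\psi^{j/k}\ (k\mid j),\qquad f(e_j)=0\ (k\nmid j),\qquad\psi^{n/k}\in J .$$

In the example after Lemma 4 ($d=e=2$, $i\in F$) we have $k=2$, $\psi=u$, $c_2=1$, and $\psi^{n/k}=u^2\in J$.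

*Proof.* Use $\varphi_i$, $\varphi$, $\Phi$ and $a$ from Lemma 3. We have $\varphi_1=0$, and by (4) some $\varphi_i\ne0$.

**Step 1: $\Phi$ does not collapse $V_{d-1}$; precisely, $a\ne0$.** Suppose $a=0$. Then $\varphi(s_n)\in J_{d-1}$, so for $x\in V_{d-1}$ we get $s_n(\Phi(x))=0$. Together with $\Phi(x)\in V_{d-1}$ this gives $\Phi(x)\in V_d=\{0\}$. So every $\varphi_i$ vanishes on $V_{d-1}$. By Lemma 7(i) and the Nullstellensatz $\varphi_i\in J_{d-1}$, and by (4) $\varphi_i=0$, for all $i$. This contradicts the assumption.

**Step 2: the image of $\Gamma:=V_{d-2}$ lies in the closure of one orbit.** By Lemma 7(ii), $\Gamma$ is irreducible of dimension $2$ with coordinate ring $B:=P/J_{d-2}$. By (4), $e_1\notin J_{d-2}$, and $J_{d-2}$ is prime, so $\Gamma\cap\{e_1=0\}$ has dimension $\le1$. It contains $\Phi(\Gamma)$, because $\Phi(\Gamma)\subset\Gamma$ and $\varphi_1=0$. So $L:=\overline{\Phi(\Gamma)}$ is irreducible of dimension $\le1$.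

Choose $0\ne x\in V_{d-1}\subset\Gamma$, which is possible since $\dim V_{d-1}=1$. Put $y=\Phi(x)\in V_{d-1}$. By Lemma 1(b), $s_n(x)\ne0$. Elements of $J_{d-1}$ vanish at $x$, so (5) gives $s_n(y)=a\,s_n(x)\ne0$. Hence $y\ne0$. For $\lambda\in\mathbb K^*$ the point $\lambda y=\Phi(\lambda x)$ lies in $\Phi(\Gamma)$. So $\mathbb K^*y\subset L$, and $\mathbb K^*y$ has dimension $1$. Since $L$ is irreducible of dimension $\le1$, $L=\overline{\mathbb K^*y}$.

**Step 3: find $k$ from the symmetry of $y$.** By Lemma 1(b) the polynomial of $y$ is $\prod_{i=1}^d(1-y_it)$ with distinct roots $y_1,\dots,y_d$ of some equation $z^n=-c$, $c\ne0$. The stabilizer of $y$ in $\mathbb K^*$ consists of the $\lambda$ with $\lambda\{y_1,\dots,y_d\}=\{y_1,\dots,y_d\}$. For such $\lambda$ we have $\lambda y_1=y_j$ for some $j$, so $\lambda^n=1$. Thus the stabilizer is a subgroup of the cyclic group $\mu_n$, and it equals $\mu_k$ for some $k\mid n$. It acts freely on the $d$-element set $\{y_i\}$ because the $y_i$ are nonzero. So $k\mid d$, and then $k\mid n-d=e$. Put $I=\{i:e_i(y)\ne0\}$,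 which is nonempty. In coordinates the stabilizer is $\{\lambda:\lambda^i=1\text{ for all }i\in I\}=\mu_{\gcd I}$. So $\gcd I=k$.

**Step 4: construct $\psi$ as a rational function on $\Gamma$.** If $j\notin I$, then $e_j$ vanishes on $\mathbb K^*y$, hence on $L$. So $\varphi_j=e_j\circ\Phi$ vanishes on $\Gamma$, that is, $\varphi_j\in J_{d-2}$, and $\varphi_j=0$ by (4). If $i\in I$, then $\varphi_i(x)=e_i(y)\ne0$ with $x\in\Gamma$, so $\varphi_i\ne0$ in $B$. Choose integers $n_i$ ($i\in I$) with $\sum_{i\in I}i\,n_i=k$, and set
$$\psi=\prod_{i\in I}\Bigl(\frac{\varphi_i}{e_i(y)}\Bigr)^{n_i}\in\operatorname{Frac}(B).$$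
We claim
$$\psi^{j/k}=\frac{\varphi_j}{e_j(y)}\qquad(j\in I).\tag{8}$$
Let $j\in I$, so $k\mid j$. At the point $\lambda y$ the function $e_i/e_i(y)$ takes the value $\lambda^i$. So on $\mathbb K^*y$
$$\prod_{i\in I}\Bigl(\frac{e_i}{e_i(y)}\Bigr)^{n_ij/k}=\lambda^{\sum_i i n_i\,j/k}=\lambda^j=\frac{e_j}{e_j(y)} .$$
Multiply by the factors with negative exponents:
$$\prod_{n_i>0}\Bigl(\frac{e_i}{e_i(y)}\Bigr)^{n_ij/k}=\frac{e_j}{e_j(y)}\prod_{n_i<0}\Bigl(\frac{e_i}{e_i(y)}\Bigr)^{|n_i|j/k}.$$
This is an identity of polynomial functions on $\mathbb K^*y$, hence on its closure $L$. Composing with $\Phi:\Gamma\to L$ gives the same identity in $B$ with $\varphi_i$ in place of $e_i$. Dividing in $\operatorname{Frac}(B)$ by the nonzero factors that were moved gives (8).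

**Step 5: show that $\psi$ is a polynomial of degree $k$, and that $\psi^{n/k}\in J$.** By (8), $\psi$ is integral over $B$, so $\psi\in B$ because $B$ is normal. (This is where normality is needed. For instance, if $I=\{2,3\}$ the curve $L$ is a cusp, and the parameter $\lambda$ is not a polynomial function on $L$.) By construction $b\psi=a'$ with nonzero homogeneous $a',b\in B$ and $\deg a'-\deg b=\sum i\,n_i=k$. Comparing homogeneous components, every component of $\psi$ of degree $\ne k$ is annihilated by $b$, so it is $0$ in the domain $B$. Thus $\psi$ is homogeneous of degree $k$, and it is nonzero by (8). As $k\le d\le e$, by (4) it has a unique lift to $P$ of degree $k$, again called $\psi$. Since $j\le d$, (8) is an equality in a degree where $J_{d-2}$ is zero. So in $P$ itself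
$$\varphi_j=e_j(y)\,\psi^{j/k}\ (j\in I),\qquad\varphi_j=0\ (j\notin I).\tag{9}$$
Let $p\in P$ be a monomial in the $e_j$ with $k\mid\deg p$. If it contains some $e_j$ with $j\notin I$, then $\varphi(p)=0=p(y)$. Otherwise multiplying the equations (9) gives $\varphi(p)=p(y)\psi^{\deg p/k}$. By linearity
$$\varphi(p)=p(y)\,\psi^{\deg p/k}\qquad\text{for every homogeneous }p\text{ with }k\mid\deg p .$$
Since $k\mid n$, we may take $p=s_n$: $s_n(y)\,\psi^{n/k}=\varphi(s_n)\in J$ with $s_n(y)\ne0$. Hence $\psi^{n/k}\in J$.

**Step 6: descend from $\mathbb K$ to $F$.** Rescale $\psi$ so that one of its coefficients, in the monomials in $e_1,\dots,e_d$, is $1$. Pick $j\in I$. Then $\varphi_j\in P_F$ is a nonzero constant times $\psi^{j/k}$. For $\sigma\in\operatorname{Gal}(\mathbb K/F)$, apply $\sigma$ to coefficients. As $\sigma(\varphi_j)=\varphi_j$, the polynomial $\sigma(\psi)^{j/k}$ is a scalar multiple of $\psi^{j/k}$. By unique factorization in $P$, $\sigma(\psi)$ and $\psi$ have the same irreducible factors with the same multiplicities, so $\sigma(\psi)$ is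 a scalar multiple of $\psi$. The normalized coefficient shows that the scalar is $1$. So all coefficients of $\psi$ are fixed by $\operatorname{Gal}(\mathbb K/F)$, and since the characteristic is $0$, $\psi\in P_F$. For $j\in I$ write $\varphi_j=c_j\psi^{j/k}$. Comparing a nonzero coefficient gives $c_j\in F$. For $k\mid j\notin I$ put $c_j=0$. If $k\nmid j$, then $j\notin I$ and $\varphi_j=0$. Finally $\psi^{n/k}\in J_{\mathbb K}\cap P_F=J_F$ by (3). $\square$

## 6. No nonzero $v$ of degree at most $e$ has $v^2\in J$ over a formally real field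

Proposition 8 holds over every field of characteristic $0$, so by Section 3 it cannot finish the proof. What remains is to extend the sum-of-squares argument of the case $d=2$ to all $d$. There, Lemma 4 extracted a coefficient in $x_1,x_2$. For larger $d$ we do the same with the terms of $v$ of highest degree in $x_1,x_2$. The new difficulty is that a monomial may lie in the relevant ideal because of the variables $x_3,\dots,x_d$. The symmetry of $v$ excludes this.

**Lemma 9.** Let $F$ be formally real, $2\le d\le e$, $K\le e$, and let $v\in P_F$ be homogeneous of degree $K$. If $v^2\in J$, then $v=0$.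

*Proof.* View elements of $P_F$ as symmetric polynomials in $x_1,\dots,x_d$. Suppose $v\ne0$ and $v^2\in J$.

**Step 1: replace $J$ by a monomial ideal.** Let $\Delta=\prod_{i<j}(x_i-x_j)$ and $\mathfrak M=(x_1^n,\dots,x_d^n)\subset F[x_1,\dots,x_d]$. By the bialternant formula, $s_j\Delta$ is the alternant with exponents $(j+d-1,d-2,\dots,1,0)$. So each of its monomials contains some $x_i^{j+d-1}$, and for $j>e$ we have $j+d-1\ge n$. Hence
$$p\in J\quad\Longrightarrow\quad p\,\Delta\in\mathfrak M .\tag{10}$$
In particular $v^2\Delta\in\mathfrak M$. Since $\mathfrak M$ is a monomial ideal, a polynomial lies in it exactly when each of its monomials does.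

**Step 2: isolate the part of highest degree in $(x_1,x_2)$.** Let $p\le K$ be the maximal degree in $(x_1,x_2)$ of monomials of $v$, and $v_p\ne0$ the component of $v$ of that $(x_1,x_2)$-degree. Since $\Delta=(x_1-x_2)\prod_{j\ge3}(x_1-x_j)(x_2-x_j)\cdot\Delta'$ with $\Delta'=\prod_{3\le i<j\le d}(x_i-x_j)$, the component of $v^2\Delta$ of top $(x_1,x_2)$-degree is
$$v_p^2\,(x_1-x_2)(x_1x_2)^{d-2}\Delta' .\tag{11}$$
It lies in $\mathfrak M$ because $\mathfrak M$ is monomial.

**Step 3: extract a sum of squares.** As $v_p$ is symmetric in $x_1,x_2$, we can write $v_p=\sum_\lambda s_\lambda(x_1,x_2)\,b_\lambda$ over the $\lambda$ with $\lambda_1+\lambda_2=p$, where the $b_\lambda\in F[x_3,\dots,x_d]$ are not all $0$. Multiply (11) by $(x_1x_2)^{e-p}$, which is possible since $p\le K\le e$. The result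
$$v_p^2\,(x_1-x_2)(x_1x_2)^{n-2-p}\Delta'$$
is in $\mathfrak M$. Its coefficient at $x_1^{n-1}x_2^{n-2}$ is the coefficient of $x_1^{p+1}x_2^p$ in $v_p^2(x_1-x_2)$ times $\Delta'$. By Lemma 4 this is
$$\Delta'\sum_\lambda b_\lambda^2 .$$
Since $x_1^{n-1}x_2^{n-2}$ is divisible by neither $x_1^n$ nor $x_2^n$, every monomial of $\Delta'\sum_\lambda b_\lambda^2$ is divisible by some $x_j^n$ with $j\ge3$.

**Step 4: bound the exponents of $x_3,\dots,x_d$ by symmetry.** Suppose $x_3^{a_3}\cdots x_d^{a_d}$ occurs in some $b_\lambda$. Since the $s_\lambda(x_1,x_2)$ are linearly independent, the coefficient of this monomial in $v_p$ is a nonzero form in $x_1,x_2$. So some $x_1^ix_2^{p-i}x_3^{a_3}\cdots x_d^{a_d}$ occurs in $v$. Let $j\ge3$. As $v$ is symmetric, exchanging $x_j$ with $x_1$ or with $x_2$ gives monomials of $v$, of $(x_1,x_2)$-degree $a_j+p-i$ and $a_j+i$ respectively. Both are $\le p$ by maximality of $p$. So $a_j\le\min(i,p-i)\le p/2$. Also $a_j\le K-p$ by total degree. Thus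
$$3a_j\le2\cdot\tfrac p2+(K-p)=K .\tag{12}$$
The exponent of $x_j$ in a monomial of $\Delta'$ is at most $d-3$. So in $\Delta'\sum_\lambda b_\lambda^2$ the exponent of each $x_j$ with $j\ge3$ is at most $\frac23K+d-3<e+d=n$. By Step 3 no monomial can occur, so $\Delta'\sum_\lambda b_\lambda^2=0$ and $\sum_\lambda b_\lambda^2=0$. For $d=2$ the $b_\lambda$ are constants, $\Delta'=1$, and Step 3 already says $\sum_\lambda b_\lambda^2=0$.

**Step 5: use that $F$ is formally real.** Some $b_\lambda$ is nonzero. Let $x^\alpha$ be the lexicographically largest monomial occurring in any of the $b_\lambda$. A product of two monomials $\le x^\alpha$ equals $x^{2\alpha}$ only if both are $x^\alpha$. So the coefficient of $x^{2\alpha}$ in $\sum_\lambda b_\lambda^2$ is the sum of the squares of the coefficients of $x^\alpha$ in the $b_\lambda$, not all of which are $0$. As $F$ is formally real, this sum is not $0$. This contradicts $\sum_\lambda b_\lambda^2=0$. $\square$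

## 7. Proof of Theorem 2 and the list of endomorphisms over $\mathbb Z$

**Proof of Theorem 2.** By Section 2 let $2\le d\le e$. Let $F$ be formally real and $f(e_1)=0$, and suppose $f(e_i)\ne0$ for some $i$. Take $k,\psi$ from Proposition 8. Since $k\mid e$, $v:=\psi^{e/k}\in P_F$ is a nonzero homogeneous polynomial of degree $e$. Since $k$ divides $d$ and $e$, and $d\le e$,
$$v^2=\psi^{2e/k}=\psi^{n/k}\cdot\psi^{(e-d)/k}\in J .$$
This contradicts Lemma 9 with $K=e$. So Theorem 2 holds, and with it the Conjecture. $\blacksquare$

The other endomorphisms are described by a theorem of Brewster–Holmer and M. Hoffman, which we quote. Assume $d\le e$, and let $f$ be a degree preserving ring endomorphism of $H^*(G_dV)$ with $f(e_1)=m\,e_1$, where $m$ is a nonzero integer. If $d<e$, then $f(e_i)=m^ie_i$ for $1\le i\le d$. If $d=e$, there is the additional possibility $f(e_i)=m^is_i$ for $1\le i\le d$.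

**Corollary 10.** For $d\le e$ the graded unital ring endomorphisms of $H^*(G_dV;\mathbb Z)$ are exactly $e_i\mapsto m^ie_i$ ($m\in\mathbb Z$) and, if $d=e$, also $e_i\mapsto m^is_i$ ($m\in\mathbb Z$).

*Proof.* The degree $1$ part is $\mathbb Ze_1$, so $f(e_1)=m\,e_1$ with $m\in\mathbb Z$. If $m\ne0$, the quoted theorem says that $f$ is on the list. If $m=0$, the Conjecture gives $f(e_i)=0$ for all $i$, which is the entry $m=0$. Conversely, $e_i\mapsto m^ie_i$ is well defined because the relations are homogeneous. For $d=e$ the symmetry of Section 2, applied with $R=\mathbb Z$, is the automorphism $e_i\mapsto(-1)^ig_i=(-1)^is_i$. Composing it with $e_i\mapsto(-m)^ie_i$ gives $e_i\mapsto m^is_i$. $\square$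

## 8. Other fields of characteristic $0$

The proof of Theorem 2 does not use this section. It shows what becomes of Theorem 2 when $F$ is not formally real. Recall that Proposition 8 and (10) hold over every field of characteristic $0$.

**Theorem 11.** Let $F$ be any field of characteristic $0$ and $2\le d\le e$.

(a) If $d<e$, every graded endomorphism of $A_F$ with $f(e_1)=0$ is zero in positive degrees.

(b) If $d=e$, a graded endomorphism with $f(e_1)=0$ that is nonzero in positive degrees exists if and only if there is $0\ne u\in A_F$ of degree $d$ with $u^2=0$. This never happens if $F$ is formally real. For $d=e=2$ it happens if and only if $-1$ is a square in $F$. For $d=e=3$ it never happens.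

So the conclusion of Theorem 2 fails for $G_2(\mathbb C^4)$ over $\mathbb Q(\sqrt{-1})$. For $d=e\ge4$ over fields that are not formally real, only the criterion in (b) is proved here. Whether such $u$ exists is not decided.

*Proof of (a).* Suppose $f$ is nonzero in positive degrees. Take $k,\psi$ from Proposition 8 and put $q=n/k$, so $\psi^q\Delta\in\mathfrak M$ by (10). As $k\mid e-d>0$, we have $k\le e-d$.

**Step 1: reduce to two variables.** Let $p\le k$ be the maximal $(x_1,x_2)$-degree of monomials of $\psi$, and write the corresponding component as $\psi_p=\sum_\alpha c_\alpha(x_1,x_2)\,x_3^{\alpha_3}\cdots x_d^{\alpha_d}$. Let $\alpha$ be the lexicographically largest exponent with $c:=c_\alpha\ne0$. The form $c$ is symmetric of degree $p$. The argument for (12), with $\psi$ and $k$ in place of $v$ and $K$, gives $\alpha_j\le k/3$. The component of $\psi^q\Delta$ of top $(x_1,x_2)$-degree is $\psi_p^q(x_1-x_2)(x_1x_2)^{d-2}\Delta'\in\mathfrak M$. View it as a polynomial in $x_3,\dots,x_d$ over $F[x_1,x_2]$. The leading coefficient of $\Delta'$ is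 $1$, so the leading coefficient of the product is $c^q(x_1-x_2)(x_1x_2)^{d-2}$. The leading monomial has exponents at most $q\alpha_j+d-3\le n/3+d-3<n$. Hence $c^q(x_1-x_2)(x_1x_2)^{d-2}\in(x_1^n,x_2^n)$, that is,
$$c^q(x_1-x_2)\in(x_1^{e+2},x_2^{e+2}).\tag{13}$$

**Step 2: translate (13) into a gap in a one-variable polynomial.** The form in (13) has degree $qp+1\le qk+1=n+1$. Each of its monomials has $x_1$-exponent $\ge e+2$, or $x_2$-exponent $\ge e+2$ and then $x_1$-exponent $\le(n+1)-(e+2)=d-1$. Write $c=(x_1x_2)^jc_1$ with $c_1$ not divisible by $x_1$ or $x_2$. Then $c_1$ is symmetric of degree $r=p-2j\le k$. Put $g(x)=c_1(x,1)$. It has degree $r$ and $g(0)\ne0$. The lowest $x_1$-exponent in the form is $jq$, with $x_2$-exponent $qp+1-jq\ge jq$. If $jq\ge e+2$, then $qp+1\ge2jq\ge2e+4>n+1$, which is impossible. So $jq\le d-1$. Then this monomial has $x_2$-exponent $\ge e+2$, that is, $qp+1-jq\ge e+2$. Set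
$$h(x)=g(x)^q(x-1)=\sum_ih_ix^i .$$
Its coefficient $h_i$ is the coefficient of the form at $x_1$-exponent $i+jq$. So
$$\deg h=qp+1-2jq\ge e+2-jq,\qquad h_i=0\ \text{ for }\ d-jq\le i\le e+1-jq ,$$
where $d-jq\ge1$. These are $e+2-d\ge k+2$ consecutive zeros.

**Step 3: a differential equation forbids such a gap.** From $h'=qg^{q-1}g'(x-1)+g^q$ we get
$$g\,(x-1)\,h'=\bigl(q\,g'\,(x-1)+g\bigr)h .$$
The polynomial $g\,(x-1)$ has degree $r+1$ and constant term $w_0=-g(0)\ne0$, and $qg'(x-1)+g$ has degree $\le r$. Comparing coefficients of $x^l$ shows that $(l+1)w_0h_{l+1}$ is a linear combination of $h_l,h_{l-1},\dots,h_{l-r}$. So $r+1\le k+1$ consecutive zero coefficients force all later coefficients to vanish. Starting from the zeros of Step 2 we get $h_i=0$ for all $i\ge e+2-jq$. This contradicts $\deg h\ge e+2-jq$. $\square$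

*Proof of (b).* **The criterion.** If such an $f$ exists, take $k,\psi$ from Proposition 8. Then $u=\psi^{d/k}\in P_F$ is nonzero of degree $d\le e$, so it is nonzero in $A_F$ by (4), and $u^2=\psi^{n/k}=0$ in $A_F$. Conversely, given $u$, define $e_i\mapsto0$ for $i<d$ and $e_d\mapsto u$. Then $E(t)\mapsto1+(-1)^dut^d$, so $s_j\mapsto0$ if $d\nmid j$, and $s_{2d}\mapsto u^2=0$. So all relations $s_{d+1},\dots,s_{2d}$ map to $0$, and the endomorphism is well defined. It kills $e_1$ since $d\ge2$. If $F$ is formally real, no such $f$ exists by Theorem 2.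

**The case $d=e=2$.** In degree $2$ there are no relations, so every $u$ of degree $2$ is $\alpha s_2+\beta e_2$ with unique $\alpha,\beta\in F$. By (6), $u^2=(\alpha^2+\beta^2)e_2^2$. We need $e_2^2\ne0$. By Lemma 5 the Hilbert series of $A_F$ is $\frac{(1-z^3)(1-z^4)}{(1-z)(1-z^2)}=(1+z+z^2)(1+z^2)$, so the degree $4$ part is nonzero. It is spanned by $e_1^4=2e_2^2$, $e_1^2e_2=e_2^2$ and $e_2^2$. Hence $e_2^2\ne0$, and a nonzero $u$ with $u^2=0$ exists if and only if $\alpha^2+\beta^2=0$ has a solution with $(\alpha,\beta)\ne(0,0)$, that is, if and only if $-1$ is a square in $F$.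

**The case $d=e=3$.** Recall that the classes $\sigma_\lambda$ of the Schur polynomials $s_\lambda(x_1,x_2,x_3)$ with $\lambda$ in the $3\times3$ box form a basis of $A_F$, and that the Schur polynomials with $\lambda_1>3$ become $0$ in $A_F$. Those with more than three parts are $0$ already in three variables. So products can be computed by Pieri's rule, keeping only partitions in the box. Multiplication of $\sigma_\lambda$ by $\sigma_r$ adds horizontal strips of size $r$, and multiplication by $\sigma_{111}$ adds vertical strips of size $3$. This gives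
$$\sigma_3^2=\sigma_{33},\quad\sigma_{111}^2=\sigma_{222},\quad\sigma_3\sigma_{111}=0,\quad\sigma_3\sigma_{21}=\sigma_{111}\sigma_{21}=\sigma_{321}.$$
For $\sigma_{21}^2$ use $\sigma_{21}=\sigma_1\sigma_2-\sigma_3$. We have $\sigma_{21}\sigma_1=\sigma_{31}+\sigma_{22}+\sigma_{211}$. Multiplying by $\sigma_2$,
$$\sigma_{31}\sigma_2=\sigma_{33}+\sigma_{321},\qquad\sigma_{22}\sigma_2=\sigma_{321}+\sigma_{222},\qquad\sigma_{211}\sigma_2=\sigma_{321}.$$
Subtracting $\sigma_{21}\sigma_3=\sigma_{321}$ gives $\sigma_{21}^2=\sigma_{33}+2\sigma_{321}+\sigma_{222}$. For $u=a\sigma_3+b\sigma_{21}+c\sigma_{111}$ we get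
$$u^2=(a^2+b^2)\sigma_{33}+(b^2+c^2)\sigma_{222}+2b(a+b+c)\sigma_{321}.$$
Let $u^2=0$. If $b=0$, then $a=c=0$. If $b\ne0$, then $a^2=c^2=-b^2$ and $a+b+c=0$. If $a=-c$, then $b=0$, a contradiction. If $a=c$, then $b=-2a$, so $a^2=-4a^2$. Hence $a=0$ in characteristic $0$ and $b=0$, a contradiction. So $u=0$. $\square$
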